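
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Non-unimodal Betti numbers of real toric manifolds\\ of chordal and graphical nestohedra}


\begin{abstract}
A building set $\mathcal B$ determines a simple polytope, its nestohedron, and hence a real toric manifold $X_{\mathcal B}^{\mathbb R}$. It was conjectured that the rational Betti numbers of $X_{\mathcal B}^{\mathbb R}$ form a unimodal sequence whenever $\mathcal B$ is chordal or graphical. We disprove this in both cases. An explicit chordal building set on ten elements has Betti numbers $1,4,5,4,6,4$, and there are similar examples in every dimension $n\ge 9$. Moreover, for every constant $Q\ge1$ and in every sufficiently large dimension, depending on $Q$, there is a tree whose Betti sequence has a positive entry that is exceeded by more than a factor $Q$ both earlier and later in the sequence; the graphical building set of a tree, suitably labeled, is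 also chordal. Both results rest on a formula that expresses the Betti numbers of a chordal building set through the M\"obius function of its poset of even sets.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $S=[n+1]=\{1,\dots,n+1\}$ with $n\ge1$. A \emph{building set} on $S$ is a collection $\mathcal B$ of nonempty subsets of $S$ such that
\begin{itemize}
\item[(i)] if $I,J\in\mathcal B$ and $I\cap J\ne\varnothing$, then $I\cup J\in\mathcal B$;
\item[(ii)] $\{i\}\in\mathcal B$ for every $i\in S$.
\end{itemize}
For $I\subset S$ write $\mathcal B|_I=\{J\in\mathcal B:J\subset I\}$. The guiding example comes from a finite simple graph $G$ with vertex set $S$: the vertex sets of connected induced subgraphs form the \emph{graphical building set} $\mathcal B(G)$, and (i) says that two connected sets that meet have a connected union. The same definitions apply to any finite set in place of $[n+1]$.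

The \emph{nestohedron} of $\mathcal B$ is the Minkowski sum $P_{\mathcal B}=\sum_{I\in\mathcal B}\Delta_I$ of the simplices $\Delta_I=\mathrm{conv}\{e_i:i\in I\}\subset\mathbb R^{n+1}$. It is a simple lattice polytope with smooth normal fan, so it defines a smooth projective toric variety $X_{\mathcal B}$. The real locus $X_{\mathcal B}^{\mathbb R}$ is a closed smooth manifold of dimension $\dim P_{\mathcal B}$, the \emph{real toric manifold} of $\mathcal B$. All homology and cohomology in this paper has rational coefficients, and we write
\[
\beta_k(\mathcal B)=\dim H_k(X_{\mathcal B}^{\mathbb R};\mathbb Q).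
\]

A building set on $[n+1]$, or on any finite totally ordered set, is \emph{chordal} if for every member $I=\{i_1<\dots<i_r\}$ all its \emph{tails} $\{i_s,i_{s+1},\dots,i_r\}$, $1\le s\le r$, are members too. Thus a member can be stripped of its elements in increasing order without leaving $\mathcal B$. For instance, every tree has a vertex labeling for which its graphical building set is chordal (Lemma~\ref{lem:tree}).

A sequence $(a_k)_{k\ge0}$ is \emph{unimodal} if $a_0\le\dots\le a_m\ge a_{m+1}\ge\cdots$ for some $m$. The following conjecture is posed in \cite{slides}: \emph{if $\mathcal B$ is a chordal or graphical building set, then the sequence $(\beta_k(\mathcal B))_{k\ge0}$ is unimodal.}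

Some hypothesis on $\mathcal B$ is certainly needed. If $\mathcal B$ consists of the singletons and $S$, then $P_{\mathcal B}$ is a translate of a simplex and $X^{\mathbb R}_{\mathcal B}=\mathbb{RP}^n$; for $n=3$ the Betti numbers are $1,0,0,1$, and this $\mathcal B$ is neither chordal nor graphical. On the other hand, for the basic chordal and graphical example, the path $L_\ell$ on $\ell\ge2$ vertices, we shall find (Example~\ref{ex:paths})
\[
\beta_k(\mathcal B(L_\ell))=\frac{\ell+1-2k}{\ell+1}\binom{\ell+1}{k}\qquad(0\le k\le \ell/2),
\]
and $\beta_k=0$ for larger $k$. For $0\le k\le\ell/2$ this is a product of two positive log-concave sequences, hence log-concave, hence unimodal. In general, however, the conjecture is false.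

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $N\ge3$ and $S=[N+7]$. Put $X_2=[N]$, $X_1=\{N+1,N+2\}$ and $K=\{N+3,\dots,N+7\}$. Let $\mathcal B$ consist of the singletons $\{i\}$, $i\in S$; all intervals contained in $K$; the sets $A\cup K$ with $\varnothing\ne A\subset X_1$; and the sets $A\cup X_1\cup K$ with $\varnothing\ne A\subset X_2$. Then $\mathcal B$ is a chordal building set and
\[
(\beta_0,\beta_1,\beta_2,\beta_3,\beta_4)=(1,4,5,4,2N).
\]
Since $5>4<2N$, the sequence is not unimodal. For $N=3$, where $n=9$, the whole sequence is $1,4,5,4,6,4,0,0,\dots$. Hence the conjecture fails for chordal building sets on $[n+1]$ for every $n\ge9$.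
\end{theorem}

\begin{theorem}\label{thm:B}
For every real $Q\ge1$ there is $n_Q$ such that for every $n\ge n_Q$ there are a tree $G$ on $n+1$ vertices and indices $i<j<k$ for which the Betti numbers $\beta_p=\beta_p(\mathcal B(G))$ satisfy
\[
\beta_j>0,\qquad \beta_i>Q\,\beta_j,\qquad \beta_k>Q\,\beta_j.
\]
One may take $G$ to be a double broom: a path with some leaves attached to each of its two ends.
\end{theorem}

The Betti numbers do not depend on the labeling of $G$, and $\mathcal B(G)$ is chordal for a suitable labeling. So the conjecture fails for building sets that are chordal and graphical at the same time, and even unimodality up to a multiplicative constant fails.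

\subsection{The method}

Call a set $J\subset S$ \emph{even} if all maximal members of $\mathcal B|_J$ have even cardinality. For chordal $\mathcal B$ with $S\in\mathcal B$, Theorem~\ref{thm:formula} says that $\beta_k(\mathcal B)$ is the sum, over the even sets $J$ with $2k$ elements, of nonnegative integers $a(J)$ that are the absolute values of M\"obius numbers. They are determined by a recursion: $a(\varnothing)=1$, and for each nonempty even $J$ the sum of $(-1)^{|I|/2}a(I)$ over all even $I\subset J$ vanishes. This turns the topological question into a combinatorial one.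

For Theorem~\ref{thm:A} we add elements in layers, each new element being attachable only to everything built before. The recursion then gives the same value to all even sets that contain exactly one element of the newest layer, and their number is the size of that layer. A small layer produces a descent of the Betti numbers, and a large one after it produces an ascent (Section~\ref{sec:layers}). For Theorem~\ref{thm:B} we have no such freedom. Instead we compute the generating function of the numbers $a(J)$ for all double brooms and read off a valley from the pole of $\tan$ at $\pi/2$ (Sections~\ref{sec:gf} and~\ref{sec:valley}). The formula itself is proved in Sections~\ref{sec:reduction} and~\ref{sec:concentration}.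

\section{The Betti number formula}\label{sec:formula}

Let $\mathcal B$ be a building set on a finite set $S$. The \emph{components} of $J\subset S$ are the maximal elements of $\mathcal B|_J$. Two distinct components are disjoint, since otherwise their union would be a larger member of $\mathcal B|_J$; and they cover $J$ because singletons are members. So the components partition $J$, and \emph{every member of $\mathcal B|_J$ lies in exactly one component of $J$}. In particular, if $I\subset J$, then each component of $I$ lies in one component of $J$; hence $I\cap C$ is a union of components of $I$ for every component $C$ of $J$. For $\mathcal B(G)$ the components of $J$ are the vertex sets of the connected components of the induced subgraph $G[J]$.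

A set $J$ is \emph{even} if all its components have even cardinality; $\varnothing$ is even. A union of components of an even set $I$ is even, because its components are components of $I$. Let $E(\mathcal B)$ be the poset of even sets, ordered by inclusion, and let
\[
\mu(J)=\mu(\varnothing,J)\qquad (J\in E(\mathcal B))
\]
be given by its M\"obius function: $\mu(\varnothing)=1$ and $\sum_{I\in E(\mathcal B),\,I\subset J}\mu(I)=0$ for $\varnothing\ne J\in E(\mathcal B)$. Put $a(J)=(-1)^{|J|/2}\mu(J)$. In terms of $a$ the defining property is
\begin{equation}\label{eq:rec}
a(\varnothing)=1,\qquad \sum_{I\in E(\mathcal B),\ I\subset J}(-1)^{|I|/2}a(I)=0\quad\text{for every }\varnothing\ne J\in E(\mathcal B).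
\end{equation}

If $J$ is even with components $C_1,\dots,C_r$, then the interval $[\varnothing,J]$ of $E(\mathcal B)$ is $\prod_i[\varnothing,C_i]$. Indeed, an even $I\subset J$ meets each $C_i$ in a union of components of $I$, hence in an even set. Conversely, if $I_i\subset C_i$ are even, then every member contained in $\bigcup I_i$ lies in one $C_i$, so the components of $\bigcup I_i$ are those of the $I_i$. Since M\"obius functions are multiplicative on products,
\begin{equation}\label{eq:mult}
\mu(J)=\prod_i\mu(C_i),\qquad a(J)=\prod_i a(C_i).
\end{equation}

\begin{theorem}\label{thm:formula}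
Let $\mathcal B$ be a chordal building set on $S=[n+1]$ with $S\in\mathcal B$. Then $a(J)\ge0$ for every $J\in E(\mathcal B)$, and for every $k\ge0$
\[
\beta_k(\mathcal B)=\sum_{J\in E(\mathcal B),\ |J|=2k}a(J).
\]
\end{theorem}

\begin{example}\label{ex:P4}
Take the path $L_4$ with edges $12,23,34$. The even sets are $\varnothing$; $12,23,34$; and $1234$. (The set $14$, say, has the odd components $1$ and $4$.) By \eqref{eq:rec}, each pair has $1-a=0$, so $a=1$, and then $1-3+a(1234)=0$ gives $a(1234)=2$. So the three-dimensional real toric manifold of the graph associahedron $P_{\mathcal B(L_4)}$ has Betti numbers $1,3,2,0$.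
\end{example}

\begin{remark}\label{rem:RP3}
Chordality matters. If $\mathcal B$ consists of the singletons and $S=[4]$, the even sets are $\varnothing$ and $S$, so $a(S)=\mu(S)=-1$, while the Betti numbers of $\mathbb{RP}^3$ are $1,0,0,1$.
\end{remark}

\section{Layered building sets: proof of Theorem~\ref{thm:A}}\label{sec:layers}

We use Theorem~\ref{thm:formula}, which is proved in the next two sections.

\subsection*{The mechanism on a small core}

Let $K=\{1',2',3'\}$ carry its intervals as members, as for the path $L_3$. The even subsets of $K$ are $\varnothing,1'2',2'3'$, with alternating sum $1-2=-1$. Add two new elements $x,y$ that can be attached only to the whole of $K$: the new members are $\{x\},\{y\}$ and $A\cup K$ for $\varnothing\neq A\subset\{x,y\}$. We order new elements before all old ones; this keeps the building set chordal. If an even set contains $x$, it must contain $K$, for otherwise $\{x\}$ is an odd component. Parity then leaves only $\{x\}\cup K$ and $\{y\}\cup K$. Both contain the same even proper subsets, namely those of $K$, so \eqref{eq:rec} gives both the value $a=1$. The numbers $\sum_{|J|=2k}a(J)$ are now $1,2,2$, with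 alternating sum $1-2+2=1$.

The set $\{x,y\}\cup K$ is again a member of odd size, so the step can be repeated. Add $N$ elements, attachable only to $\{x,y\}\cup K$. There are $N$ even sets with exactly one of them, each with $a=1$, and the numbers begin $1,2,2,N$. So the last layer lets a Betti number be as large as we please. What is missing here is a strict descent \emph{before} it. A core for which a layer of two elements produces a descent is the path on five vertices: there the numbers are $1,4,5$ with alternating sum $2$, so two new elements contribute $2\cdot2=4<5$. This is Theorem~\ref{thm:A}.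

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{$\mathcal B$ is a building set.} Two intersecting intervals of $K$ have an interval as union. Every member that is neither contained in $K$ nor a singleton has the form $A\cup K$ with $\varnothing\ne A\subset X_1$ or $A\cup X_1\cup K$ with $\varnothing\ne A\subset X_2$. The union of two such sets is again of one of these forms. The union of such a set with an interval of $K$, or with a singleton that it meets, is the set itself. Taking $A=X_2$ we see $S\in\mathcal B$.

\emph{$\mathcal B$ is chordal.} Tails of intervals of $K$ are intervals of $K$. The tails of $A\cup K$ with $A\subset X_1$ are the sets $A'\cup K$ with $A'$ a tail of $A$, together with tails of $K$. The tails of $A\cup X_1\cup K$ with $A\subset X_2$ are the sets $A'\cup X_1\cup K$ with $A'$ a tail of $A$, the sets $X_1\cup K$ and $\{N+2\}\cup K$, and the tails of $K$. All of these are members.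

\emph{Even sets.} Let $J$ be even. If $J$ contains some $x\in X_2$, then $\{x\}$ is an odd component unless $J\supset X_1\cup K$; so $J=A\cup X_1\cup K$, which is a member with $|A|+7$ elements, and $|A|$ is odd. If $J\cap X_2=\varnothing\ne J\cap X_1$, then in the same way $J\supset K$, so $J=A\cup K$ with $|A|+5$ even, that is, $J=\{N+1\}\cup K$ or $J=\{N+2\}\cup K$. Otherwise $J\subset K$. Write $K=\{1',2',3',4',5'\}$; the components of $J$ are its maximal intervals, and the possibilities are
\[
\varnothing;\qquad 1'2',\ 2'3',\ 3'4',\ 4'5';\qquad 1'2'3'4',\ 2'3'4'5',\ 1'2'4'5'.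
\]
Conversely, all the sets found are even.

\emph{Values of $a$}, from \eqref{eq:rec}:
\begin{itemize}
\item Each of the four $2$-sets satisfies $1-a=0$, so $a=1$ and $\beta_1=4$.
\item The sets $1'2'3'4'$ and $2'3'4'5'$ contain three even $2$-sets each: $1-3+a=0$, so $a=2$. The set $1'2'4'5'$ contains two: $1-2+a=0$, so $a=1$. Thus $\beta_2=2+2+1=5$.
\item Each of the two $6$-sets contains all even subsets of $K$ and no other even proper subset: $1-4+5-a=0$, so $a=2$ and $\beta_3=4$.
\item Each of the $N$ even $8$-sets $\{x\}\cup X_1\cup K$, $x\in X_2$, contains all even sets of size at most $6$: $1-4+5-4+a=0$, so $a=2$ and $\beta_4=2N$.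
\end{itemize}
With $\beta_0=a(\varnothing)=1$ this is the asserted sequence. In the definition of unimodality an index $m\ge3$ would force $\beta_2\le\beta_3$, and $m\le2$ would force $\beta_3\ge\beta_4$; both are false since $N\ge3$.

For $N=3$ the only further even set is $S$, of size $10$, and $1-4+5-4+6-a(S)=0$ gives $\beta_5=a(S)=4$; there are no larger even sets. Finally, $n=N+6$ takes every value $\ge9$.
\end{proof}

\section{From the manifold to the poset of even sets}\label{sec:reduction}

In this section $\mathcal B$ is any building set on $S=[n+1]$ with $S\in\mathcal B$; chordality is not needed yet. A known formula writes $\beta_p(\mathcal B)$ as a sum, over all subsets $J$ of even cardinality, of Betti numbers of certain complexes. We show that only the even sets $J$ contribute, that their complexes are joins over the components of $J$, and that the complex of a single component is Alexander dual to an open interval in $E(\mathcal B)$.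

\subsection{Facts used}

A set $\sigma\subset\mathcal B\setminus\{S\}$ is \emph{nested} if
\begin{itemize}
\item[(N1)] any two members of $\sigma$ are comparable or disjoint;
\item[(N2)] the union of two or more pairwise disjoint members of $\sigma$ is never in $\mathcal B$.
\end{itemize}
The nested sets form a simplicial complex $\mathcal N(\mathcal B)$.

\begin{fact}[{\cite[\S7]{Postnikov}, \cite{FS}}]\label{fact:nested}
$P_{\mathcal B}$ is simple of dimension $n$. Its facets $F_I$ are indexed by $I\in\mathcal B\setminus\{S\}$; a set of facets has a common point if and only if its index set is nested; and the primitive inner normal of $F_I$ is the class of $e_I=\sum_{i\in I}e_i$ in $\mathbb Z^S/\mathbb Ze_S$. In particular $\mathcal N(\mathcal B)$ is a simplicial $(n-1)$-sphere.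
\end{fact}

\begin{fact}[{\cite{ChoiPark}}]\label{fact:cp}
Let $M$ be a real toric manifold with underlying simplicial complex $\mathcal K$ and mod $2$ characteristic matrix $\Lambda$, whose columns are the mod $2$ reductions of the primitive normals. Then
\[
H^p(M;\mathbb Q)\cong\bigoplus_{\omega\in\operatorname{row}\Lambda}\tilde H^{p-1}(\mathcal K_\omega;\mathbb Q),
\]
where $\mathcal K_\omega$ is the subcomplex induced on the support of $\omega$.
\end{fact}

We use the convention $\tilde H_{-1}(\varnothing)=\mathbb Q$ and the following standard tools. For a poset $R$, the \emph{order complex} $\Delta R$ has the finite chains of $R$ as its simplices.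
\begin{itemize}
\item \emph{Deletion.} Deleting a vertex with contractible link from a simplicial complex does not change its homotopy type.
\item \emph{Alexander duality.} The complement of an induced subcomplex deformation retracts onto the subcomplex induced on the remaining vertices. So, if the vertices of a simplicial $d$-sphere are split into two classes with induced subcomplexes $A$ and $A'$, then $\tilde H_i(A)\cong\tilde H^{d-1-i}(A')$.
\item \emph{Joins.} $\tilde H_{m+1}(A*A')\cong\bigoplus_{i+j=m}\tilde H_i(A)\otimes\tilde H_j(A')$.
\item \emph{Quillen's fiber lemma.} If $f\colon R\to R'$ is order-preserving and $\Delta\{x\in R:f(x)\le y\}$ is contractible for every $y\in R'$, then $f$ induces a homotopy equivalence $\Delta R\simeq\Delta R'$.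
\item \emph{Ph.\ Hall's theorem.} $\mu(x,y)=\sum_{i\ge-1}(-1)^i\dim\tilde H_i(\Delta(x,y))$ for $x<y$, where $(x,y)$ is the open interval.
\end{itemize}

\subsection{The reduction}

The columns of $\Lambda$ are the classes of $e_I$, $I\in\mathcal B\setminus\{S\}$, in $\mathbb F_2^S/\langle e_S\rangle$. They span, because of the singletons. So evaluation on the columns identifies the linear functionals on $\mathbb F_2^S$ that vanish on $e_S$ with the elements of the row space. These functionals correspond to the sets $J\subset S$ of even cardinality, and the row vector of $J$ is $\omega_J(I)=|I\cap J|\bmod 2$. Hence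
\begin{equation}\label{eq:cp}
\beta_p(\mathcal B)=\sum_{J\subset S,\ |J|\text{ even}}\dim\tilde H^{p-1}(\mathcal K_J),
\end{equation}
where $\mathcal K_J$ is the subcomplex of $\mathcal N(\mathcal B)$ induced on $\{I:|I\cap J|\text{ is odd}\}$. The vertices of $\mathcal K_J$ may stick out of $J$. The first task is to remove those that do. For $|J|$ even let $\mathcal O_J$ be the complex of nested sets all of whose members are members of $\mathcal B|_J$ of odd cardinality. Such members differ from $S$, because $S\subset J$ would make $|S|=|J|$ even.

\begin{lemma}\label{lem:retract}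
If $|J|$ is even, then $\mathcal K_J\simeq\mathcal O_J$.
\end{lemma}

\begin{proof}
Delete from $\mathcal K_J$ the vertices $I\not\subset J$ one at a time, in order of nondecreasing size; what remains at the end is $\mathcal O_J$. Consider the moment when $I$ is deleted. Since $|I\cap J|$ is odd, $I\cap J$ has a component $C$ of odd cardinality. As $C\subset I\cap J\subsetneq I$, we have $C\ne S$, so $C$ is a vertex of $\mathcal K_J$; and $C\subset J$ is never deleted. We claim that the link of $I$ in the current complex is a cone with apex $C$, hence contractible.

Let $\sigma\cup\{I\}$ be a face of the current complex with $I\notin\sigma$; we must show that $\sigma\cup\{I,C\}$ is nested. If $C\in\sigma$ there is nothing to show, so let $C\notin\sigma$. Each $A\in\sigma$ contains $I$, or is disjoint from $I$, or satisfies $A\subsetneq I$. In the last case $A$ is smaller than $I$, so $A\subset J$, since otherwise it would have been deleted earlier. Then $A\subset I\cap J$ lies in one component of $I\cap J$, so $A\subset C$ or $A\cap C=\varnothing$. In the other two cases $A\supset C$ or $A\cap C=\varnothing$. This proves (N1).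

For (N2) only unions that involve $C$ are new, and they do not involve $I\supset C$. Suppose $C,A_1,\dots,A_r$ with $r\ge1$ and $A_i\in\sigma$ are pairwise disjoint with union $W\in\mathcal B$. No $A_i$ contains $I$, because $A_i\cap C=\varnothing$. If some $A_i$ is disjoint from $I$, then $W\cup I\in\mathcal B$, because $W$ meets $I$ in $C$; and $W\cup I$ is the disjoint union of $I$ and those $A_i$ that are disjoint from $I$. This contradicts the nestedness of $\sigma\cup\{I\}$. Otherwise all $A_i$ are contained in $I\cap J$, so $W\subset I\cap J$ is a member that meets the component $C$, whence $W\subset C$. This is impossible, since $A_1\subset W$ is nonempty and disjoint from $C$.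
\end{proof}

\begin{lemma}\label{lem:cone}
Let $C$ be a component of $J\subset S$, $C\ne S$, and let $\sigma$ be a nested set of members of $\mathcal B|_J$. Then $\sigma\cup\{C\}$ is nested. Moreover:
\begin{itemize}
\item[(a)] if $|J|$ is even and $J$ is not an even set, then $\mathcal O_J$ is contractible;
\item[(b)] if $J$ is an even set with components $C_1,\dots,C_r$, then $\mathcal O_J=\mathcal O_{C_1}*\dots*\mathcal O_{C_r}$.
\end{itemize}
\end{lemma}

\begin{proof}
Every member of $\mathcal B|_J$ is contained in $C$ or disjoint from $C$, which gives (N1). A member $W$ of $\mathcal B$ that is a disjoint union of $C$ and one or more further members of $\sigma$ would be contained in $J$ and meet $C$, so $W\subset C$, which is impossible. This gives (N2).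

(a) Take for $C$ an odd component of $J$. Then $C\ne S$, since $C=S$ would give $J=S$ and $|J|$ odd. So $C$ is a vertex of $\mathcal O_J$, and $\mathcal O_J$ is a cone with apex $C$.

(b) Each member of $\mathcal B|_J$ lies in one $C_i$, so a face of $\mathcal O_J$ splits into faces of the $\mathcal O_{C_i}$. Conversely, a union of faces of the $\mathcal O_{C_i}$ satisfies (N1), because members in different components are disjoint. It satisfies (N2): a union of disjoint members within one $C_i$ is not in $\mathcal B$ because the face of $\mathcal O_{C_i}$ is nested, and a union that meets two components is not in $\mathcal B$ because members of $\mathcal B|_J$ lie in single components.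
\end{proof}

So only even sets contribute to \eqref{eq:cp}, and it remains to understand $\mathcal O_C$ for a single member $C$ of even size. Here Alexander duality replaces odd members by even ones, and these are organized by the poset of even sets.

\begin{proposition}\label{prop:dual}
Let $C\in\mathcal B$ with $|C|=2k\ge2$, and let $(\varnothing,C)$ be the open interval in $E(\mathcal B)$. Then
\[
\tilde H_i(\mathcal O_C)\cong\tilde H^{2k-3-i}\bigl(\Delta(\varnothing,C)\bigr)\qquad\text{for all }i.
\]
\end{proposition}

\begin{proof}
By Fact~\ref{fact:nested} for the building set $\mathcal B|_C$ on $C$, the complex $\mathcal N(\mathcal B|_C)$ is a $(2k-2)$-sphere. Since $|C|$ is even, $\mathcal O_C$ is its subcomplex induced on the odd vertices. Let $\mathcal N_{\mathrm{ev}}$ be the subcomplex induced on the even vertices. Alexander duality gives $\tilde H_i(\mathcal O_C)\cong\tilde H^{2k-3-i}(\mathcal N_{\mathrm{ev}})$. We show $\mathcal N_{\mathrm{ev}}\simeq\Delta(\varnothing,C)$ by sending a nested set to its union.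

Let $\sigma$ be a nonempty face of $\mathcal N_{\mathrm{ev}}$ with maximal members $M_1,\dots,M_s$, which are pairwise disjoint by (N1). Put $f(\sigma)=\bigcup\sigma=M_1\sqcup\dots\sqcup M_s$. If a member $A\subset f(\sigma)$ meets exactly the $M_i$ with $i\in T$, then $\bigcup_{i\in T}M_i=A\cup\bigcup_{i\in T}M_i\in\mathcal B$, so $|T|=1$ by (N2). Hence the components of $f(\sigma)$ are $M_1,\dots,M_s$, and $f(\sigma)$ is even. Moreover $f(\sigma)\ne C$: for $s=1$ because $M_1\ne C$, for $s\ge2$ by (N2) and $C\in\mathcal B$. So $f$ is an order-preserving map from the poset of nonempty faces of $\mathcal N_{\mathrm{ev}}$ to $(\varnothing,C)$.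

For $I\in(\varnothing,C)$ the fiber $\{\sigma\ne\varnothing:\bigcup\sigma\subset I\}$ is the face poset of the complex of nested sets of even members of $\mathcal B|_I$. Let $D$ be a component of $I$. It is even and $D\ne C$, so it is a vertex of this complex, and by Lemma~\ref{lem:cone}, applied to $\mathcal B|_C$ and the set $I$, the complex is a cone with apex $D$. So the fibers are contractible, and Quillen's lemma applies, since the order complex of the face poset of a simplicial complex is its barycentric subdivision. (For $k=1$ both $\mathcal N_{\mathrm{ev}}$ and $(\varnothing,C)$ are empty.)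
\end{proof}

The sets in $(\varnothing,C)$ have sizes among $2,4,\dots,2k-2$, so $\Delta(\varnothing,C)$ has dimension at most $k-2$. If its homology sits only in degree $k-2$, then by Hall's theorem its dimension there is $(-1)^k\mu(C)=a(C)$, and Theorem~\ref{thm:formula} follows. This is where chordality must enter: in Remark~\ref{rem:RP3} we have $k=2$, but $(\varnothing,S)$ is empty and has its homology in degree $-1$.

\section{Concentration for chordal building sets}\label{sec:concentration}

Say that a graded vector space is \emph{concentrated} in degree $d$ if it vanishes in all other degrees (it may vanish in degree $d$ too). We build the poset of proper nonempty even subsets of $J$ by adding one even set $I$ at a time and control the link of the new element. The part of the link below $I$ is of the same kind, for $\mathcal B|_I$. For the part above $I$ we need a contraction that stays within the class of chordal building sets and respects evenness.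

Let $\mathcal B$ be a chordal building set on a finite totally ordered set $J$; we do not require $J\in\mathcal B$. Restrictions $\mathcal B|_I$ are clearly chordal. For $I\subset J$ let
\[
\mathcal B/I=\{\varnothing\ne A\subset J\setminus I:\ A\cup D\in\mathcal B\text{ for some }D\subset I\}.
\]

\begin{lemma}\label{lem:contract}
\begin{itemize}
\item[(i)] $\mathcal B/I$ is a chordal building set on $J\setminus I$.
\item[(ii)] If $I\in E(\mathcal B)$ and $I\subset F\subset J$, then $F\in E(\mathcal B)$ if and only if $F\setminus I\in E(\mathcal B/I)$.
\end{itemize}
\end{lemma}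

\begin{proof}
(i) Singletons are in $\mathcal B/I$, with $D=\varnothing$. If $A\cup D$ and $A'\cup D'$ are in $\mathcal B$ and $A\cap A'\neq\varnothing$, then $(A\cup A')\cup(D\cup D')\in\mathcal B$. If $A\cup D\in\mathcal B$ and $a\in A$, then $\{x\in A\cup D:x\ge a\}\in\mathcal B$ by chordality, and so $\{x\in A:x\ge a\}\in\mathcal B/I$.

(ii) Let $F_1,\dots,F_s$ be the components of $F$. Then $F_j\cap I$ is a union of components of $I$, so $|F_j\cap I|$ is even; this is where evenness of $I$ is used. Every nonempty $F_j\setminus I$ is in $\mathcal B/I$. If $\varnothing\ne A\subset F\setminus I$ and $A\cup D\in\mathcal B$ with $D\subset I$, then $A\cup D\subset F$ lies in one $F_j$, so $A\subset F_j\setminus I$. Hence the components of $F\setminus I$ with respect to $\mathcal B/I$ are the nonempty sets $F_j\setminus I$, and $|F_j\setminus I|\equiv|F_j|\pmod2$. If $F_j\setminus I=\varnothing$, then $F_j=F_j\cap I$ has even size anyway.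
\end{proof}

When $I$ is added, only those larger sets that are already present count. Our order of construction makes these the sets that contain a prescribed largest element, which leads to a second poset. For $J$ even and nonempty put
\[
U(\mathcal B)=\{I\in E(\mathcal B):\max J\in I\ne J\},\qquad \mathcal P(\mathcal B)=E(\mathcal B)\setminus\{\varnothing,J\}.
\]

\begin{proposition}\label{prop:conc}
Let $\mathcal B$ be a chordal building set on $J$, with $J$ even and $|J|=2k\ge2$. Then $\tilde H_*(\Delta U(\mathcal B))$ and $\tilde H_*(\Delta\mathcal P(\mathcal B))$ are concentrated in degree $k-2$.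
\end{proposition}

\begin{proof}
\emph{Gluing.} Let $R\cup\{I\}$ be a finite poset with $I\notin R$, and put $\mathrm{Lk}=\Delta(R_{<I})*\Delta(R_{>I})$. The augmented chain complex of $\Delta(R\cup\{I\})$ modulo that of $\Delta R$ is spanned by the chains through $I$, so it is the augmented chain complex of $\mathrm{Lk}$ shifted by one. This gives exact sequences
\[
\tilde H_i(\Delta R)\to\tilde H_i(\Delta(R\cup\{I\}))\to\tilde H_{i-1}(\mathrm{Lk}).
\]
So if $\tilde H_*(\Delta R)$ is concentrated in degree $k-2$ and $\tilde H_*(\mathrm{Lk})$ in degree $k-3$, then $\tilde H_*(\Delta(R\cup\{I\}))$ is concentrated in degree $k-2$.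

We use induction on $k$, for all chordal building sets at once. For $k=1$ both posets are empty, with homology in degree $-1=k-2$. Let $k\ge2$ and $t=\max J$.

\emph{The poset $U$ when $J\notin\mathcal B$.} Let $C$ be the component of $J$ that contains $t$. It is even and $C\ne J$, so $C\in U(\mathcal B)$. For $I\in U(\mathcal B)$ the set $I\cap C$ is a union of components of $I$, hence even; it contains $t$ and is not $J$. So $I\mapsto I\cap C$ is an order-preserving map of $U(\mathcal B)$ to itself with $I\supset I\cap C\subset C$. Comparable order-preserving maps are homotopic, so $\Delta U(\mathcal B)$ is contractible.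

\emph{The poset $U$ when $J\in\mathcal B$.} Let $w$ be the second largest element of $J$. By chordality $\{w,t\}\in\mathcal B$. Therefore $U_0=\{I\in U(\mathcal B):w\in I\}$ has the minimum $\{w,t\}$, which is not $J$ because $k\ge2$, and $\Delta U_0$ is contractible. Add to $U_0$ the sets $I\in U(\mathcal B)$ with $w\notin I$, in order of nondecreasing size. When $I$ is added:
\begin{itemize}
\item The sets present below $I$ are all $I'\in U(\mathcal B)$ with $I'\subsetneq I$, since these miss $w$ and are smaller than $I$. As $\max I=t$, they form $U(\mathcal B|_I)$.
\item The sets present above $I$ contain $w$, because a set above $I$ that misses $w$ is larger than $I$ and comes later. So they are the even $F$ with $I\cup\{w\}\subset F\subsetneq J$. Since $t\in I$ and $w\notin I$, we have $w=\max(J\setminus I)$, and by Lemma~\ref{lem:contract} the map $F\mapsto F\setminus I$ identifies them with $U(\mathcal B/I)$; also $J\setminus I$ is even for $\mathcal B/I$.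
\end{itemize}
Since $0<|I|<|J|$, induction applies to both posets: their homology is concentrated in degrees $|I|/2-2$ and $k-|I|/2-2$. So the join $\mathrm{Lk}$ is concentrated in degree $(|I|/2-2)+(k-|I|/2-2)+1=k-3$, and gluing applies.

\emph{The poset $\mathcal P$.} Start with $U(\mathcal B)\subset\mathcal P(\mathcal B)$, which was just shown to be concentrated in degree $k-2$. Add the sets $I\in\mathcal P(\mathcal B)$ with $t\notin I$, in order of nondecreasing size. The sets present below $I$ form $\mathcal P(\mathcal B|_I)$. Those present above $I$ are the even $F\ni t$ with $I\subsetneq F\subsetneq J$, and since $t=\max(J\setminus I)$ they correspond to $U(\mathcal B/I)$. By induction $\mathrm{Lk}$ is again concentrated in degree $k-3$, and gluing applies.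
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:formula}]
Let $C\in\mathcal B$ with $|C|=2k\ge2$. The open interval $(\varnothing,C)$ of $E(\mathcal B)$ is $\mathcal P(\mathcal B|_C)$. By Proposition~\ref{prop:conc} and Hall's theorem, $\tilde H_*(\Delta(\varnothing,C))$ is concentrated in degree $k-2$ with dimension $(-1)^{k-2}\mu(C)=a(C)$, so $a(C)\ge0$. By Proposition~\ref{prop:dual}, $\tilde H_*(\mathcal O_C)$ is concentrated in degree $(2k-3)-(k-2)=k-1$, with dimension $a(C)$.

Let $J\in E(\mathcal B)$ have $2k$ elements and components $C_1,\dots,C_r$. By Lemmas~\ref{lem:retract} and~\ref{lem:cone}(b), the formula for joins and \eqref{eq:mult}, $\tilde H_*(\mathcal K_J)$ is concentrated in degree $\sum_i|C_i|/2-1=k-1$ with dimension $\prod_ia(C_i)=a(J)\ge0$. This includes $J=\varnothing$, where $\mathcal K_\varnothing$ is empty and $\tilde H_{-1}=\mathbb Q$. If $|J|$ is even but $J\notin E(\mathcal B)$, then $\mathcal K_J$ is contractible by Lemmas~\ref{lem:retract} and~\ref{lem:cone}(a). So \eqref{eq:cp} becomes the asserted formula.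
\end{proof}

\section{Generating functions for double brooms}\label{sec:gf}

\subsection{Trees and Betti polynomials}

\begin{lemma}\label{lem:tree}
The vertices of every tree $G$ can be labeled so that $\mathcal B(G)$ is chordal.
\end{lemma}

\begin{proof}
Prune leaves one after the other and label the vertices in the order of removal. Then every vertex except the last has exactly one larger neighbor. Let $I$ be a connected vertex set with at least two vertices. All neighbors in $I$ of its smallest vertex $v$ are larger than $v$, so there is only one, and $v$ is a leaf of $G[I]$. Hence $I\setminus\{v\}$ is connected, and by induction all tails of $I$ are connected.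
\end{proof}

For a finite graph $G$ and $J\subset V(G)$ write $\mu(J)$ and $a(J)$ for the numbers of Section~\ref{sec:formula} with respect to $\mathcal B(G)$, and put $\mu(J)=a(J)=0$ if $J$ is not even. Write $\mu(G)=\mu(V(G))$. Then $\mu(J)=\mu(G[J])$. By \eqref{eq:mult}, $\mu$ is multiplicative over connected components; it vanishes if some component has odd order. By definition of the M\"obius function,
\begin{equation}\label{eq:zero}
\sum_{J\subset V(G)}\mu(J)=0\qquad\text{if $G$ is connected of even order}\ \ge2.
\end{equation}
For a tree $G$ with vertex set $V$, $|V|\ge2$, define the \emph{Betti polynomial}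
\[
B_G(y)=\sum_{J\subset V}a(J)\,y^{|V\setminus J|}=\sum_{0\le k\le|V|/2}\beta_k(\mathcal B(G))\,y^{|V|-2k}.
\]
The two expressions agree by Theorem~\ref{thm:formula} and Lemma~\ref{lem:tree}, since neither depends on the labeling of $G$. The exponent of $y$ counts \emph{missing} vertices, so small exponents belong to high homological degrees.

The relation \eqref{eq:zero} determines $\mu$ on connected graphs of even order. To exploit it for a family of graphs, we sum over the family with variables that record the order, so that ``even order'' becomes ``even part of a power series.'' Our family consists of the \emph{double brooms} $G_{r,r',\ell}$ ($r,r'\ge0$, $\ell\ge2$): a path $v_1\cdots v_\ell$ with $r$ leaves attached to $v_1$ and $r'$ leaves attached to $v_\ell$. We mark leaves by exponential variables $x,x'$ and path vertices by an ordinary variable $z$; a power series is called even or odd according to its behavior under $(x,x',z)\mapsto(-x,-x',-z)$. We treat paths first, then brooms with one set of leaves, then double brooms.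

\emph{From $\mu$ to $a$.} If a generating function has coefficients $\sum_J\mu(J)y^{|V\setminus J|}$ and marks the $|V|$ vertices by $x,x',z$, then the substitution
\begin{equation}\label{eq:subst}
(x,x',z,y)\to(-\mathrm ix,-\mathrm ix',-\mathrm iz,\mathrm iy)
\end{equation}
replaces $\mu$ by $a$. Indeed $\mu(J)=\mathrm i^{|J|}a(J)$, and $\mathrm i^{|J|}\,\mathrm i^{|V\setminus J|}(-\mathrm i)^{|V|}=1$.

\subsection{Paths}

Let $s(z)=\sum_{\ell\ge0}\mu(L_\ell)z^\ell$ with $\mu(L_0)=1$; this is an even series. Put $\theta=zs$, an odd series. A subset $J$ of the vertices of $L_\ell$ is a sequence of possibly empty paths separated by missing vertices. Hence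
\[
\sum_{\ell\ge0} z^\ell\sum_{J\subset V(L_\ell)}\mu(J)\,y^{\ell-|J|}=\sum_{j\ge0}s\,(yzs)^j=\frac{s}{1-y\theta}.
\]
At $y=1$ the even part is $s/(1-\theta^2)$. Its constant term, from $\ell=0$, is $1$, and by \eqref{eq:zero} all its other coefficients vanish. So
\begin{equation}\label{eq:path}
s=1-\theta^2,\qquad z=\frac{\theta}{1-\theta^2}.
\end{equation}

\begin{example}\label{ex:paths}
Under \eqref{eq:subst} write $\theta\to-\mathrm i\vartheta$, that is, $\vartheta(z)=\mathrm i\,\theta(-\mathrm iz)$. Then \eqref{eq:path} becomes $\vartheta=z(1+\vartheta^2)$, and the Betti polynomials of paths have the generating function $(1+\vartheta^2)/(1-y\vartheta)$. The coefficient of $y^m$ is $(1+\vartheta^2)\vartheta^m=\vartheta^{m+1}/z$. Lagrange inversion for $\vartheta=z(1+\vartheta^2)$ says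
\begin{equation}\label{eq:lagrange}
[z^N]\vartheta^d=\frac dN[u^{N-d}](1+u^2)^N=\frac dN\binom{N}{(N-d)/2}\qquad(1\le d\le N,\ d\equiv N\bmod2).
\end{equation}
With $m=\ell-2k$ this gives $\beta_k(\mathcal B(L_\ell))=[z^{\ell+1}]\vartheta^{\ell-2k+1}=\frac{\ell+1-2k}{\ell+1}\binom{\ell+1}{k}$, as claimed in the introduction. For $\ell=5$ these are the numbers $1,4,5$ of the core used in Section~\ref{sec:layers}.
\end{example}

\subsection{Brooms}

For $\ell\ge1$ let $h(r,\ell)$ be the value of $\mu$ on the tree consisting of a path $v_1\cdots v_\ell$ and $r$ leaves attached to $v_1$, and put $H(x,z)=\sum_{r\ge0,\,\ell\ge1}h(r,\ell)\frac{x^r}{r!}z^\ell$, an even series. We compute the generating function of $\sum_J\mu(J)$ over these trees by looking at the first missing path vertex.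
\begin{itemize}
\item No path vertex is missing. Then $J$ consists of the path and some of the leaves; the missing leaves contribute $e^x$, so we get $e^xH$.
\item The first missing vertex is $v_j$ with $j\ge2$. The part before it gives $e^xH$, the vertex gives $z$, and the path after it gives $s/(1-\theta)$. Together: $e^xH\,\frac{\theta}{1-\theta}$.
\item $v_1$ is missing. A leaf in $J$ would be an odd component and make $\mu(J)=0$, so we may assume that all leaves are missing, and we get $e^x\frac{\theta}{1-\theta}$.
\end{itemize}
The sum is $e^x\frac{\theta+H}{1-\theta}$. By \eqref{eq:zero} its even part vanishes: adding the series and its image under $(x,z)\mapsto(-x,-z)$, and multiplying by $1-\theta^2$,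
\[
e^x(1+\theta)(H+\theta)+e^{-x}(1-\theta)(H-\theta)=0.
\]
The coefficient of $H$ is $2(\cosh x+\theta\sinh x)$ and the remaining term is $2\theta(\sinh x+\theta\cosh x)$. With $T=\tanh x$ we obtain
\begin{equation}\label{eq:broom}
H=-\frac{\theta(T+\theta)}{1+\theta T},\qquad 1+H=\frac{1-\theta^2}{1+\theta T}.
\end{equation}

\subsection{Double brooms}

Put $X=x+x'$, $T'=\tanh x'$, and
\[
D=\sum_{\ell\ge2}\mu(G_{r,r',\ell})\frac{x^r}{r!}\frac{x'^{r'}}{r'!}z^\ell,\qquad
W=\sum_{\ell\ge2}\Bigl(\sum_J\mu(J)\,y^{|V\setminus J|}\Bigr)\frac{x^r}{r!}\frac{x'^{r'}}{r'!}z^\ell ,
\]
where the sums also run over $r,r'\ge0$. If no path vertex is missing, we get $e^{yX}D$. Otherwise let $v_i$ and $v_j$, $i\le j$, be the first and the last missing path vertices. As for brooms, the part before $v_i$ together with the leaves at $v_1$ contributes $e^{yx}(1+H(x,z))$, the summand $1$ being the case $i=1$; and the part after $v_j$ together with the leaves at $v_\ell$ contributes $e^{yx'}(1+H(x',z))$. If $i=j$, the missing vertex contributes $yz$. If $i<j$, the two missing vertices contribute $y^2z^2$ and the path strictly between them contributes $\frac{s}{1-y\theta}$.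 In total the middle contributes
\[
yz+\frac{y^2z^2s}{1-y\theta}=\frac{yz(1-y\theta+yzs)}{1-y\theta}=\frac{yz}{1-y\theta}.
\]
This count also includes a term with $\ell=1$, namely $e^{yX}yz$, which we subtract. By \eqref{eq:broom} and $z(1-\theta^2)=\theta$,
\[
W=e^{yX}\Bigl[D-yz+\frac{y(1-\theta^2)\,q}{1-y\theta}\Bigr],\qquad q=\frac{\theta}{(1+\theta T)(1+\theta T')}.
\]
At $y=1$ this is $e^X\bigl[(D+\theta q)+(q-z)\bigr]$, where $D+\theta q$ is even and $q-z$ is odd. By \eqref{eq:zero} the even part vanishes, that is, $\cosh X\,(D+\theta q)+\sinh X\,(q-z)=0$, so
\[
D=-\theta q-(q-z)\tanh X .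
\]
We insert this in $W$ and use $\frac{y(1-\theta^2)}{1-y\theta}-\theta=\frac{y-\theta}{1-y\theta}$:
\[
W=e^{yX}\Bigl[q\Bigl(\frac{y-\theta}{1-y\theta}-\tanh X\Bigr)+z(\tanh X-y)\Bigr].
\]
The last summand involves only the first power of $z$ and is irrelevant for $\ell\ge2$.

\begin{proposition}\label{prop:gf}
For $r,r'\ge0$ and $\ell\ge2$ the Betti polynomial $B_{G_{r,r',\ell}}(y)$ is the coefficient of $\frac{x^r}{r!}\frac{x'^{r'}}{r'!}z^\ell$ in
\[
\mathcal W=e^{yX}\,\Gamma(\vartheta)\Bigl[\tan X+\frac{y+\vartheta}{1-y\vartheta}\Bigr],\qquad
\Gamma(\vartheta)=\frac{\vartheta}{(1-\vartheta\tan x)(1-\vartheta\tan x')},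
\]
where $X=x+x'$ and $\vartheta=z(1+\vartheta^2)$.
\end{proposition}

\begin{proof}
Apply \eqref{eq:subst} to $W$ without its last summand. Then $\theta\to-\mathrm i\vartheta$ as in Example~\ref{ex:paths}; $T\to-\mathrm i\tan x$, so $\theta T\to-\vartheta\tan x$, and likewise for $T'$; hence $q\to-\mathrm i\,\Gamma(\vartheta)$. Further $y\theta\to y\vartheta$, $y-\theta\to\mathrm i(y+\vartheta)$, $\tanh X\to-\mathrm i\tan X$ and $yX\to yX$. The factors $-\mathrm i$ and $\mathrm i$ cancel.
\end{proof}

As a check, take $r=r'=1$ and $\ell=2$, so that the graph is $L_4$. Since $\vartheta=z+z^3+\cdots$, only $\vartheta^2$ contributes to $z^2$, and the coefficient of $\vartheta^2$ in $\mathcal W$ is $e^{yX}\bigl[(\tan x+\tan x')(\tan X+y)+1+y^2\bigr]$. Its $xx'$-coefficient is $2+2y^2+y^2(1+y^2)=2+3y^2+y^4$, in agreement with Example~\ref{ex:P4}.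

\section{Valleys: proof of Theorem~\ref{thm:B}}\label{sec:valley}

The plan is to fix the numbers of leaves and let the path grow. After rescaling, the Betti numbers near the top nonzero degree converge to limits $\rho_m$ with an explicit generating function. We find a valley among the limits and transfer it to long double brooms.

\subsection{Long handles}

Fix $r,r'$ and let the path length $\ell$ tend to infinity. Let $c_m(\ell)=[y^m]B_{G_{r,r',\ell}}(y)$. If $m\le |V|$ and $m\equiv|V|=r+r'+\ell\pmod2$, then $c_m(\ell)=\beta_{(|V|-m)/2}$. So the index $m$ measures, up to a factor $2$, how far the degree lies below $|V|/2$, and $\beta_p=0$ for $p>|V|/2$.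

Let $b_m(\vartheta)=\sum_db_{m,d}\vartheta^d$ be the coefficient of $y^m\frac{x^r}{r!}\frac{x'^{r'}}{r'!}$ in $\mathcal W$, with $\vartheta$ regarded as an independent variable. It is a polynomial without constant term: $\Gamma$ is divisible by $\vartheta$, its coefficient of $x^ix'^j$ has degree at most $i+j+1$ in $\vartheta$, and
\[
\frac{y+\vartheta}{1-y\vartheta}=\vartheta+\sum_{i\ge1}(\vartheta^{i-1}+\vartheta^{i+1})y^i .
\]
Moreover $\mathcal W$ is invariant under a simultaneous sign change of $x,x',y,\vartheta$, so only $d\equiv r+r'+m\pmod 2$ occur. By \eqref{eq:lagrange},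
\[
c_m(\ell)=\sum_db_{m,d}\,\frac d\ell\binom{\ell}{(\ell-d)/2}\qquad\text{for }\ell\equiv r+r'+m\pmod 2
\]
and $\ell$ large. For fixed $d$, as $\ell\to\infty$ with $\ell\equiv d\pmod 2$, the binomial coefficient is asymptotic to $\binom{\ell}{\lfloor\ell/2\rfloor}$. Hence, as $\ell\to\infty$ with $\ell\equiv r+r'+m\pmod2$,
\begin{equation}\label{eq:limit}
\frac{\ell}{\binom{\ell}{\lfloor\ell/2\rfloor}}\,c_m(\ell)\ \longrightarrow\ \rho_m^{(r,r')}:=\sum_dd\,b_{m,d}=b_m'(1).
\end{equation}

To compute the limits, differentiate $\mathcal W$ with respect to $\vartheta$ at $\vartheta=1$, coefficient by coefficient. Put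
\[
\phi=\frac1{1-\tan x},\qquad \phi'=\frac1{1-\tan x'},\qquad g=\Gamma(1)=\phi\phi',\qquad g_1=\Gamma'(1)=\phi\phi'(\phi+\phi'-1);
\]
the last formula follows from the logarithmic derivative $1+\phi\tan x+\phi'\tan x'$ of $\Gamma$ at $1$ and $\phi\tan x=\phi-1$. The derivative of $\frac{y+\vartheta}{1-y\vartheta}$ is $\frac{1+y^2}{(1-y\vartheta)^2}$. So
\[
\sum_{m,r,r'}\rho_m^{(r,r')}y^m\frac{x^r}{r!}\frac{x'^{r'}}{r'!}
=e^{yX}\Bigl\{g_1\Bigl[\tan X+\frac{1+y}{1-y}\Bigr]+g\,\frac{1+y^2}{(1-y)^2}\Bigr\}.
\]
Since $\frac{1+y}{1-y}=1+2\sum_{i\ge1}y^i$ and $\frac{1+y^2}{(1-y)^2}=1+\frac{2y}{(1-y)^2}=1+\sum_{i\ge1}2i\,y^i$, the coefficient of $y^m$ is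
\begin{equation}\label{eq:Rm}
R_m(x,x')=g_1\Bigl[\frac{X^m}{m!}\tan X+\frac{X^m}{m!}+2\sum_{j<m}\frac{X^j}{j!}\Bigr]
+g\Bigl[\frac{X^m}{m!}+\sum_{j<m}2(m-j)\frac{X^j}{j!}\Bigr].
\end{equation}
All factors here have nonnegative coefficients, because $\tan$ does, $\phi=\sum_{i\ge0}\tan^ix$, and $\phi+\phi'-1=1+(\phi-1)+(\phi'-1)$. They converge for $0\le x,x'<\pi/4$, since there $\tan x,\tan x'<1$ and $X<\pi/2$; so the double series $R_m$ converges there too.

\begin{lemma}\label{lem:grow}
For fixed $r,r'$ we have $\rho_m^{(r,r')}>0$ for $m\ge1$, and $\rho_m^{(r,r')}\to\infty$ as $m\to\infty$.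
\end{lemma}

\begin{proof}
The coefficient of $x^r$ in $\phi$ is positive, since already $\tan^rx=x^r+\cdots$ contributes to it. So every coefficient of $g=\phi\phi'$ is positive. The term $j=0$ of the last sum in \eqref{eq:Rm} gives $\rho_m^{(r,r')}\ge2m\,r!\,r'!\,[x^rx'^{r'}]g$ for $m\ge1$.
\end{proof}

\subsection{Where the valley comes from}

By Lemma~\ref{lem:grow}, for fixed $r,r'$ the numbers $\rho_m^{(r,r')}$ tend to infinity with $m$. On the other hand, let $x=x'\to\pi/4$. Then $g$ and $g_1$ blow up, and at the same moment $X\to\pi/2$ and $\tan X$ blows up, so the first term of \eqref{eq:Rm} dominates and $R_m$ behaves like $g_1\tan X\cdot(\pi/2)^m/m!$. The factor $(\pi/2)^m/m!$ becomes small as $m$ grows. So for suitable $r,r'$ the numbers $\rho_m^{(r,r')}$, with $m$ in a fixed parity class, drop before they grow, and this is a valley. The argument uses both ends of the double broom: with $x'=0$ the poles of $g$ and $g_1$ are reached at $x=\pi/4$, where $\tan X$ is only $1$.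

\begin{lemma}\label{lem:drop}
Let $Q\ge1$, $\varepsilon\in\{0,1\}$, and let the integer $M>\varepsilon$ satisfy $Q\,(\pi/2)^M/M!<1$. Then there are $r,r'$ with $\rho_\varepsilon^{(r,r')}>Q\,\rho_M^{(r,r')}$.
\end{lemma}

\begin{proof}
Otherwise the power series $Q R_M-R_\varepsilon$ has nonnegative coefficients, so $Q R_M(x,x)\ge R_\varepsilon(x,x)$ for $0\le x<\pi/4$. For $0<x<\pi/4$ divide by $g_1\tan2x>0$, evaluated at $x'=x$, and let $x\to\pi/4^-$. Here $g/g_1=1/(2\phi-1)\le1$ because $\phi\ge1$; the powers $X^j$ in \eqref{eq:Rm} stay bounded; and $\tan2x\to\infty$. Hence
\[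
\frac{R_m(x,x)}{g_1\tan2x}\longrightarrow\frac{(\pi/2)^m}{m!}\qquad\text{for every }m .
\]
It follows that $Q(\pi/2)^M/M!\ge(\pi/2)^\varepsilon/\varepsilon!\ge1$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $Q\ge1$ and $\varepsilon\in\{0,1\}$. Choose $M>\varepsilon$ with $M\equiv\varepsilon\pmod2$ and $Q(\pi/2)^M/M!<1$, and fix $r,r'$ as in Lemma~\ref{lem:drop}. By Lemma~\ref{lem:grow} we have $\rho_M^{(r,r')}>0$, and there is $M'>M$ with $M'\equiv\varepsilon\pmod2$ and $\rho_{M'}^{(r,r')}>Q\,\rho_M^{(r,r')}$. By \eqref{eq:limit}, applied to $m=\varepsilon,M,M'$, for all sufficiently large $\ell\equiv r+r'+\varepsilon\pmod2$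
\[
c_\varepsilon(\ell)>Q\,c_M(\ell),\qquad c_{M'}(\ell)>Q\,c_M(\ell),\qquad c_M(\ell)>0 .
\]
The tree $G_{r,r',\ell}$ has $|V|=r+r'+\ell\equiv\varepsilon\pmod 2$ vertices. Put
\[
i=\frac{|V|-M'}2<j=\frac{|V|-M}2<k=\frac{|V|-\varepsilon}2 .
\]
Then $i\ge0$ for large $\ell$, and the inequalities say $\beta_k>Q\beta_j$, $\beta_i>Q\beta_j$ and $\beta_j>0$. As $\ell$ varies, $|V|$ takes all sufficiently large values congruent to $\varepsilon$ modulo $2$. The cases $\varepsilon=0$ and $\varepsilon=1$ together give a tree on $n+1$ vertices for every sufficiently large $n$.
\end{proof}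

For $Q=1$ the sequence has an entry that is strictly smaller than an earlier entry and a later one, so it is not unimodal. Together with Lemma~\ref{lem:tree} this disproves the conjecture for building sets that are both chordal and graphical.

\begin{thebibliography}{9}
\bibitem{ChoiPark} Choi and Park, \emph{On the cohomology and their torsion of real toric objects}, Forum Math.\ \textbf{29} (2017).
\bibitem{FS} Feichtner and Sturmfels, Port.\ Math.\ (2005).
\bibitem{Postnikov} Postnikov, \emph{Permutohedra, associahedra, and beyond}, IMRN (2009).
\bibitem{slides} \emph{Real toric manifolds and permutations derived from chordal nestohedra}, \url{https://fields.utoronto.ca/talk-media/2/51/22/slides.pdf}.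
\end{thebibliography}

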